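\title{A subquadratic upper bound for density Folkman numbers}

\begin{abstract}
Let $CP_1(1/r,k)$ be the least $n$ for which some $K_{k+1}$-free graph on $n$ vertices has a copy of $K_k$ in every set of at least $n/r$ vertices. We prove that $CP_1(1/r,k)\le 2^{42}r^7k^{3/2}(\ln k)^2$ for all integers $r\ge2$ and $k\ge 2^{36}r^6$. This disproves, for every $r\ge 2$, the conjecture that $CP_1(1/r,k)\ge k^{2-\varepsilon}$ for every fixed $\varepsilon>0$ and all large $k$, and the same upper bound holds for the vertex Folkman number $F(r,k,k+1)$. The construction places randomly labeled blow-ups of a small graph, whose maximum cliques cannot be destroyed by fewer than about $\sqrt k$ deletions, along lines of an affine plane whose points are replaced by cliques.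
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Graphs are finite and simple, $K_k$ is the complete graph on $k$ vertices, $\omega(G)$ is the largest size of a clique of $G$, and $[n]=\{1,\dots,n\}$. We ask how small a graph can be if it has no $K_{k+1}$ while copies of $K_k$ cannot be avoided. There is a coloring version and a density version.

The \emph{vertex Folkman number} $F(r,k,k+1)$ is the smallest $n$ for which some $K_{k+1}$-free graph on $n$ vertices has a monochromatic $K_k$ in every $r$-coloring of its vertices. For a real $\alpha\in(0,1]$ and an integer $k\ge1$, the \emph{density Folkman number} $CP_1(\alpha,k)$ is the smallest $n$ for which there is a $K_{k+1}$-free graph $G$ on $n$ vertices such that every set of at least $\alpha n$ vertices induces a subgraph containing $K_k$. The largest class of an $r$-coloring has at least $n/r$ vertices, and a graph on at most $r(k-1)$ vertices can be split into $r$ classes of size less than $k$. Hence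
\begin{equation}\label{eq:trivial}
r(k-1)+1\le F(r,k,k+1)\le CP_1(1/r,k).
\end{equation}
If $K_{k+1}$ were allowed, the complete graph on $r(k-1)+1$ vertices would settle both problems, so the two numbers measure the price of forbidding $K_{k+1}$. For $r=k=2$ the price is already positive: a triangle-free graph on at most four vertices is bipartite, while any three vertices of the $5$-cycle $C_5$ span an edge, so $F(2,2,3)=CP_1(1/2,2)=5$.

For large $k$ the difficulty is the absence of slack. Every $K_k$ is a maximum clique, and yet some $K_k$ must survive the deletion of any $(1-1/r)n$ vertices. The obvious graphs of linear size are very far from this. For even $k$, the join of $k/2$ copies of $C_5$ (their disjoint union with all edges between different copies added) has clique number $k$, but every $K_k$ uses an edge of each copy, so deleting three vertices of one copy destroys them all. No non-linear lower bound is known for either quantity in \eqref{eq:trivial}, while an upper bound of the form $CP_1(1/r,k)\le C_r(k\log k)^2$ is known. The fragility of small examples suggests that the upper bound is closer to the truth, and Section~\ref{sec:count}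 gives a count in which the order $(k\log k)^2$ appears by itself. The following conjecture is posed in \cite{folkman}.

\begin{quote}
\textbf{Conjecture.} \emph{For any fixed $r\ge2$ and any fixed $\varepsilon>0$ we have $CP_1(1/r,k)\ge k^{2-\varepsilon}$ provided $k$ is sufficiently large.}
\end{quote}

We show that it is false for every $r\geq 2$.

\begin{theorem}\label{thm:main}
Let $r\ge2$ and $k\ge2^{36}r^6$ be integers. Then
\[
CP_1(1/r,k)\le 2^{42}\,r^7\,k^{3/2}(\ln k)^2 .
\]
\end{theorem}

\begin{corollary}\label{cor:main}
For every $r\ge2$ and every $\varepsilon\in(0,\frac12)$, the inequality $CP_1(1/r,k)\ge k^{2-\varepsilon}$ fails for all sufficiently large $k$. Moreover $F(r,k,k+1)\le2^{42}r^7k^{3/2}(\ln k)^2$ whenever $k\ge2^{36}r^6$.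
\end{corollary}

\begin{proof}
For $\varepsilon<\frac12$ the ratio $k^{1/2-\varepsilon}/(\ln k)^2$ tends to infinity, so it eventually exceeds $2^{42}r^7$. The second statement follows from \eqref{eq:trivial}.
\end{proof}

The bound is uniform in $r\le2^{-6}k^{1/6}$. We do not determine the correct exponent of $k$, which remains open between $1$ and $3/2$, and Theorem~\ref{thm:main} says nothing about the inequality of the conjecture for $\varepsilon\ge\frac12$.

\section{The scheme, and a count that fixes its sizes}\label{sec:count}

This section is a guide and is not used in the proof; the signs $\approx$, $\lesssim$, $\gtrsim$ hide factors depending on $r$.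

Start from a \emph{base graph} $H$ with $\omega(H)=k$ on $n_0$ vertices, such that deleting fewer than $s$ vertices always leaves a $K_k$. Take the affine plane $\mathbb F_p^2$, keep only the lines whose slopes lie in a set of $R$ slopes, and replace each point by a clique of size $c$, called a cell. The graph $G$ has $N=p^2c$ vertices. On each of the $Rp$ lines, give the $pc$ vertices random labels from $V(H)$ and join two of them when their labels are adjacent in $H$. Two points lie on at most one line, so the lines do not interfere with each other, and each carries a blow-up of $H$. There are three constraints.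
\begin{itemize}
\item[(a)] \emph{Repetition.} Let each label occur about $t$ times on each line, so $pc\approx tn_0$. A set $W$ of density $1/r$ misses $s$ given labels with probability $\exp(-\Omega(st))$. There are up to $n_0^s$ choices of the missed labels, so we take $t\approx\log k$.
\item[(b)] \emph{No $K_{k+1}$.} A clique inside one line is a clique of $H$. We shall see that any other clique meets fewer than $2R$ cells. So we need $Rc\lesssim k$.
\item[(c)] \emph{Union bound.} If $W$ contains no $K_k$, it misses $s$ labels on every line. The lines are independent and there are at most $2^N$ sets $W$, so we need $st\cdot Rp\gtrsim p^2c$, which by (a) reads $sR\gtrsim n_0$.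
\end{itemize}
By (b) and (c), $c\lesssim ks/n_0$, and with the largest such $c$,
\[
N=\frac{(pc)^2}{c}\approx\frac{t^2n_0^3}{ks}.
\]
For $H=K_k$ we have $n_0=k$ and $s=1$: there is no room for cells of more than constant size, and $N$ has order $(k\log k)^2$. The cheap way to raise $s$, the complete $k$-partite graph with parts of size $s$, has $n_0=ks$ and makes $N$ larger. What is needed is robustness at no cost in size. With $n_0\approx k$ and $s\approx\sqrt k$ the count gives
\[
R\approx\sqrt k,\qquad c\approx\sqrt k,\qquad p\approx t\sqrt k,\qquad N\approx t^2k^{3/2}.
\]
Each block now survives many deletions, so about $tk$ lines suffice where $s=1$ asks for about $tk^2$.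

Section~\ref{sec:base} builds such an $H$, and Section~\ref{sec:dir} proves the geometric fact behind (b). Section~\ref{sec:G} defines $G$ and bounds its order and clique number. Section~\ref{sec:dense} carries out (c), which needs more care than the count above suggests, because labels that share a cell are not independent.

\section{A graph whose maximum cliques survive $\sqrt k$ deletions}\label{sec:base}

For an even integer $m\ge2$ let $S_m$ be the graph whose vertices are the \emph{arcs} $(u,v)$ with $u,v\in[m]$, $u\ne v$, where distinct arcs $(u,v)$ and $(u',v')$ are adjacent if and only if $u\ne v'$ and $v\ne u'$. We call $u$ the tail and $v$ the head of $(u,v)$. Two arcs are non-adjacent exactly when the head of one is the tail of the other, so $S_m$ is the complement of the shift graph on ordered pairs, which joins $(u,v)$ to $(v,w)$.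

\begin{lemma}\label{lem:omega}
We have $\omega(S_m)=m^2/4$, and the maximum cliques of $S_m$ are the sets $A\times B$, where $[m]=A\sqcup B$ and $|A|=|B|=m/2$.
\end{lemma}

\begin{proof}
If $A$ and $B$ are disjoint, no head of an arc of $A\times B$ is a tail of such an arc, so $A\times B$ is a clique. Conversely, let $Q$ be a nonempty clique, $A$ its set of tails and $B$ its set of heads. The tail of an arc of $Q$ differs from its own head by the definition of an arc, and from the head of any other arc of $Q$ by adjacency. So $A\cap B=\emptyset$ and $|Q|\le|A||B|\le\big(\frac{|A|+|B|}{2}\big)^2\le m^2/4$, with equality only if $|A|=|B|=m/2$ and $Q=A\times B$.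
\end{proof}

Thus $S_m$ has fewer than $4\,\omega(S_m)$ vertices. A deleted arc $(u,v)$ spoils only the partitions with $u\in A$ and $v\in B$, and we can avoid it by keeping $u$ and $v$ on the same side.

\begin{example}\label{ex:six}
Let $m=6$: the graph $S_6$ has $30$ vertices and clique number $9$. Delete any two arcs and view them as undirected edges on $[6]$. If they lie on the same pair, the components have sizes $2,1,1,1,1$; if they form a path, $3,1,1,1$; if they are disjoint, $2,2,1,1$. In each case some union $A$ of components has three points ($2+1$, or $3$, or $2+1$). No deleted arc joins $A$ to its complement $B$, so the clique $A\times B\cong K_9$ survives; see Figure~\ref{fig:six}. In general $S_m$ survives $m/2-1$ deletions with $m(m-1)$ vertices, while the complete $(m^2/4)$-partite graph that does the same has $m^3/8$; the first is smaller from $m=8$ on ($56$ against $64$).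
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\fill[gray!30] (3,3) rectangle (6,6);
\foreach \i in {1,...,6}{
  \fill[black!75] (\i-1,6-\i) rectangle (\i,7-\i);
  \node at (-0.5,6.5-\i) {\small \i};
  \node at (\i-0.5,6.5) {\small \i};
}
\draw (0,0) grid (6,6);
\node at (1.5,5.5) {$\times$};
\node at (3.5,1.5) {$\times$};
\end{tikzpicture}
\caption{The vertices of $S_6$ are the off-diagonal squares (row $=$ tail, column $=$ head). The arcs $(1,2)$ and $(5,4)$, marked $\times$, are deleted. They leave the components $\{1,2\},\{3\},\{4,5\},\{6\}$ on $[6]$, and the shaded clique $\{1,2,3\}\times\{4,5,6\}$ of size $9$ avoids them.}\label{fig:six}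
\end{figure}

The example worked because few edges leave many small components, and many small numbers have every subset sum.

\begin{lemma}\label{lem:sums}
Let $a_1\le\dots\le a_h$ be positive integers with sum $\sigma<2h$. Then every integer in $[0,\sigma]$ is the sum of a subfamily of $a_1,\dots,a_h$.
\end{lemma}

\begin{proof}
Put $\sigma_i=a_1+\dots+a_i$ and $\sigma_0=0$. We claim that $a_i\le\sigma_{i-1}+1$ for all $i$. Otherwise $a_i\ge\sigma_{i-1}+2\ge i+1$ for some $i$; then $a_i,\dots,a_h$ are all at least $i+1$, and
\[
\sigma\ge(i-1)+(h-i+1)(i+1)=2h+(i-1)(h-i)\ge2h,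
\]
a contradiction. Now induct on $i$: if the subfamilies of $a_1,\dots,a_{i-1}$ give every integer of $[0,\sigma_{i-1}]$, then adding $a_i$ gives every integer of $[a_i,\sigma_i]$, and by the claim the two intervals together contain every integer of $[0,\sigma_i]$.
\end{proof}

Two further things are needed. The clique number must be exactly $k$, which need not have the form $m^2/4$; we pad with a complete multipartite graph that is as robust as $S_m$. And the cells of $G$ are cliques of size $c$, so their labels must form $c$-cliques of the base graph; we therefore need an economical cover of its vertices by such cliques.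

Given $k\ge1$, let $m$ be the largest even integer with $m^2/4\le k$, and let $\ell=k-m^2/4$. Since $k<(m+2)^2/4=m^2/4+m+1$,
\begin{equation}\label{eq:m}
0\le\ell\le m,\qquad 2\sqrt k-2<m\le2\sqrt k,\qquad m^2/4\le k\le m^2 ,
\end{equation}
where the last bound uses $(m+2)/2\le m$. Let $T$ be the complete $\ell$-partite graph with parts of size $m/2$ (empty if $\ell=0$), and let $H$ be the join of $S_m$ and $T$.

\begin{proposition}\label{prop:base}
The graph $H$ has the following properties.
\begin{itemize}
\item[(i)] $|V(H)|\le\frac32m^2$ and $\omega(H)=k$.
\item[(ii)] If $S\subset V(H)$ and $|S|<m/2$, then $H-S$ contains $K_k$.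
\item[(iii)] For each integer $c$ with $1\le c\le m-1$, the set $V(H)$ is covered by at most $3m^2/c$ cliques of size exactly $c$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) We have $|V(H)|=m(m-1)+\ell m/2\le\frac32m^2$. Clique numbers add under joins, so $\omega(H)=m^2/4+\ell=k$ by Lemma~\ref{lem:omega}.

(ii) No part of $T$ lies inside $S$, so we can pick a vertex outside $S$ from each part; these form an $\ell$-clique. View the arcs in $S$ as undirected edges on $[m]$. There are at most $m/2-1$ of them, and each edge lowers the number of components by at most one, so there are $h\ge m/2+1$ components. Their sizes sum to $m<2h$. By Lemma~\ref{lem:sums} some union $A$ of components has $m/2$ points. Put $B=[m]\setminus A$. No arc in $S$ joins $A$ and $B$, so the clique $A\times B$ avoids $S$, and with the $\ell$ chosen vertices it forms a $K_k$.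

(iii) A set of size $a\ge c$ is covered by $\lceil a/c\rceil\le2a/c$ subsets of size $c$: cut it into consecutive blocks and let the last block overlap the previous one. Each \emph{out-star} $\{(u,v):v\ne u\}=\{u\}\times([m]\setminus\{u\})$ is a clique of size $m-1\ge c$, and the $m$ out-stars cover $V(S_m)$; this uses at most $2m(m-1)/c\le 2m^2/c$ cliques. If $\ell\ge1$, partition $V(T)$ into $m/2$ cliques of size $\ell$, each with one vertex from every part. If $\ell\ge c$, cover each by at most $2\ell/c\le2m/c$ subsets of size $c$, which uses at most $m^2/c$ cliques. If $\ell<c$, extend each to a $c$-clique of $H$ by $c-\ell$ vertices of an out-star, which uses $m/2\le m^2/c$ cliques.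
\end{proof}

\begin{remark}
The order $\sqrt k$ in (ii) cannot be improved for this graph. Delete the $m/2+1$ arcs of a directed cycle on $m/2+1$ points. For any balanced partition $[m]=A\sqcup B$ the cycle visits both sides, hence has an arc from $A$ to $B$. By Lemma~\ref{lem:omega} no maximum clique of $S_m$ survives.
\end{remark}

\section{Point sets that determine few slopes}\label{sec:dir}

A clique of $G$ that does not lie over one line meets a non-collinear set of points, any two of which are joined by a line with one of the $R$ permitted slopes. We must bound the size of such a set. Say that $U\subset\mathbb F_p^2$ \emph{determines} the slope $y\in\mathbb F_p$ if there are distinct points $(a,b),(a',b')\in U$ with $b-b'=y(a-a')$.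

An elementary argument gives a quadratic bound. Let $U$ be non-collinear, with no two points on a vertical line, and let it determine $\delta$ slopes. A point of $U$ off a line $L$ sees the points of $U\cap L$ under distinct slopes, so $|U\cap L|\le\delta$; and $U$ is covered by at most $\delta$ lines through one of its points. So $|U|\le\delta^2$. In the count of Section~\ref{sec:count} this would turn (b) into $R^2c\lesssim k$, which for $R\approx\sqrt k$ forces $c\lesssim1$ and loses the whole gain. We need a linear bound. The next lemma is a weak form of theorems of R\'edei and Sz\H{o}nyi; we include a proof.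

\begin{lemma}\label{lem:dir}
Let $p$ be a prime and let $U\subset\mathbb F_p^2$ be a set of $n\ge2$ points, no two on a vertical line, that determines exactly $\delta$ slopes. Then $U$ is collinear or $n\le2\delta-1$.
\end{lemma}

The idea is to encode $U$ in a polynomial $\Phi(X,Y)$ such that $y$ is determined exactly when $\Phi(X,y)$ has a repeated root. For undetermined $y$, $\Phi(X,y)$ divides $X^p-X$. When most slopes are undetermined, this forces $\Phi(X,y)$ to divide a polynomial $X^p+h$ with $\deg h\le\delta$ for \emph{every} $y$, and such a polynomial cannot have many roots in $\mathbb F_p$ unless it is of a special form.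

\begin{proof}
The first coordinates of the points are distinct, so $n\le p$. If $\delta=p$ the bound holds, so let $1\le\delta\le p-1$. Write $U=\{(a_i,b_i):i\in[n]\}$ and
\[
\Phi(X,Y)=\prod_{i=1}^n(X+a_iY-b_i).
\]
For $y\in\mathbb F_p$ the roots of $\Phi(X,y)$ are the numbers $b_i-a_iy\in\mathbb F_p$, and two of them coincide if and only if $y$ is determined.

The polynomial $\Phi$ is monic of degree $n$ in $X$ and has total degree $n$. Divide with remainder in $\mathbb F_p[Y][X]$:
\begin{equation}\label{eq:division}
X^p-X=\Phi f+\rho,\qquad\rho=\sum_{j<n}\rho_j(Y)X^j .
\end{equation}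
A step of the division removes a leading term $\tau(Y)X^j$ with $j\ge n$ by subtracting $\tau(Y)X^{j-n}\Phi$, whose total degree is that of $\tau(Y)X^j$. So the total degree stays at most $p$ throughout, and $\deg\rho_j\le p-j$.

If $y$ is not determined, $\Phi(X,y)$ is a product of distinct factors of $X^p-X=\prod_{\gamma\in\mathbb F_p}(X-\gamma)$. Then \eqref{eq:division} shows that $\Phi(X,y)$ divides $\rho(X,y)$, which has smaller degree, so $\rho(X,y)=0$. Thus each $\rho_j$ has at least $p-\delta$ zeros. For $j>\delta$ this exceeds the bound $p-j$ on its degree, so $\rho_j=0$. Hence $\deg\rho(X,y)\le\delta$ for every $y$.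

Fix a determined slope $y$ and put $h=-X-\rho(X,y)\in\mathbb F_p[X]$ and $F=X^p+h$. Then $\deg h\le\delta$ since $\delta\geq 1$, and $\Phi(X,y)$ divides $F$ by \eqref{eq:division}. Let $\gamma\in\mathbb F_p$ be a root of $\Phi(X,y)$ of multiplicity $\mu$. From $0=F(\gamma)=\gamma^p+h(\gamma)=\gamma+h(\gamma)$ we get $(X-\gamma)\mid X+h$. From $(X-\gamma)^\mu\mid F$ and $F'=h'$ we get $(X-\gamma)^{\mu-1}\mid h'$. All roots of $\Phi(X,y)$ lie in $\mathbb F_p$, so
\[
\Phi(X,y)\ \big|\ (X+h)\,h' .
\]
The factor $X+h=-\rho(X,y)$ is not zero: otherwise $\Phi(X,y)$ would divide $X^p-X$, which has no repeated root. If $h'=0$, then $h$ is a constant $-\gamma\in\mathbb F_p$, because $\deg h<p$. In that case $F=X^p-\gamma^p=(X-\gamma)^p$, so $b_i-a_iy=\gamma$ for all $i$, and $U$ lies on a line of slope $y$. If $h'\neq0$, comparing degrees gives $n\le\delta+(\delta-1)$.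
\end{proof}

\begin{remark}
The field must have prime order. Let $q\ge3$ be a prime power and $\theta\in\mathbb F_{q^2}\setminus\mathbb F_q$. The $q^2$ points $(a+b\theta,b)$, $a,b\in\mathbb F_q$, of the plane over $\mathbb F_{q^2}$ have distinct first coordinates and are not collinear. Their slopes $b/(a+b\theta)$, $(a,b)\ne(0,0)$, depend only on the ratio $a:b$, so $\delta\le q+1$ and $2\delta-1\le 2q+1<q^2$.
\end{remark}

\section{The random graph $G$}\label{sec:G}

From now on $r\ge2$ and $k\ge2^{36}r^6$, and $m$, $H$ are as in Section~\ref{sec:base}.

\subsection*{Parameters}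
By \eqref{eq:m}, $m>2\sqrt k-2\ge2^{19}r^3-2\ge2^{18}r^3$. Following Section~\ref{sec:count} with $s=m/2$, put
\[
R=2^{15}r^3m,\qquad c=\Big\lfloor\frac k{2R}\Big\rfloor,\qquad t=\lceil64r^2\ln(2m)\rceil .
\]
The constant in $R$ is what the union bound will need, and $c$ is the largest cell size that constraint (b) then allows. From $k\ge m^2/4$ we get $k/(2R)\ge m/(2^{18}r^3)\ge1$. This is what the hypothesis $k\ge2^{36}r^6$ is for: it makes the cells nonempty. Since $\lfloor x\rfloor\ge x/2$ for $x\ge1$, and $k\le m^2$ gives $c\le m/2^{16}$,
\begin{equation}\label{eq:c}
1\le c\le m-1,\qquad c\ge\frac m{2^{19}r^3},\qquad 2Rc\le k .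
\end{equation}
By Proposition~\ref{prop:base}(iii), fix $c$-cliques $P_1,\dots,P_\nu$ of $H$, called \emph{pieces}, that cover $V(H)$, with $\nu\le3m^2/c$. For each $g\in V(H)$ fix an index $j(g)$ with $g\in P_{j(g)}$.

A line must have room for $t$ copies of each piece, so we need $p\ge\nu t$. Bertrand's postulate gives, for every integer $n\ge1$, a prime in $(n,2n]$; taking $n=\lfloor x\rfloor$ gives a prime in $[x,2x]$ for every real $x\ge1$. Choose a prime $p$ with $3tm^2/c\le p\le6tm^2/c$. Then
\begin{equation}\label{eq:p}
p\ge\nu t,\qquad p\ge R,\qquad pc\le6tm^2,\qquad tmR\ge4096\,r^3pc .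
\end{equation}
The second inequality holds since $p\ge3tm^2\cdot2R/k\ge R$ by \eqref{eq:c} and $k\le m^2$. The fourth, which is constraint (c), holds since $tmR=2^{15}r^3tm^2\ge4096\,r^3\cdot6tm^2$. Fix pairwise disjoint sets $I_1,\dots,I_\nu\subset[p]$ of size $t$ and a map $\kappa:[p]\to[\nu]$ with $\kappa(i)=j$ for $i\in I_j$, arbitrary elsewhere. Think of $[p]$ as a list of slots, slot $i$ holding the piece $P_{\kappa(i)}$.

\subsection*{Construction}
Fix $D\subset\mathbb F_p$ with $|D|=R$. Let $\mathcal L$ be the set of lines $\{(x,ax+b):x\in\mathbb F_p\}$ with $a\in D$ and $b\in\mathbb F_p$, and let $M=|\mathcal L|=Rp\le p^2$. The vertex set of $G$ is $V=\mathbb F_p^2\times[c]$, and $N=|V|=p^2c$. The set $\{z\}\times[c]$ with $z\in\mathbb F_p^2$ is a \emph{cell}; we identify it with the point $z$. For $L\in\mathcal L$ put $V_L=L\times[c]$.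

The labeling of a line has two random stages: first the cells receive slots, then each cell is matched with the piece in its slot. Independently for all $L\in\mathcal L$, choose
\begin{itemize}
\item a uniformly random bijection $\pi_L:L\to[p]$;
\item given $\pi_L$, independently for all $z\in L$, a uniformly random bijection $\psi_{L,z}:[c]\to P_{\kappa(\pi_L(z))}$.
\end{itemize}
The \emph{label} of $(z,i)\in V_L$ on $L$ is $\varphi_L(z,i)=\psi_{L,z}(i)\in V(H)$. Two distinct vertices of the same cell are adjacent in $G$. Vertices $v,v'$ of different cells are adjacent if and only if the two cells lie on a line $L\in\mathcal L$, which is then unique, and $\varphi_L(v)\varphi_L(v')\in E(H)$.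

A cell lies on $R$ lines, and the edges inside it must agree with all $R$ labelings. This is why cells are cliques labeled by pieces: the labels in a cell are distinct vertices of a clique of $H$, whatever the line. Together with the definition for different cells, this gives, for every outcome,
\begin{equation}\label{eq:blowup}
vv'\in E(G)\iff\varphi_L(v)\varphi_L(v')\in E(H)\qquad\text{for all }L\in\mathcal L\text{ and distinct }v,v'\in V_L .
\end{equation}

\begin{proposition}\label{prop:free}
For every outcome of the random choices, $G$ is $K_{k+1}$-free. Moreover $N\le2^{42}r^7k^{3/2}(\ln k)^2$.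
\end{proposition}

\begin{proof}
Let $Q$ be a nonempty clique of $G$ and $U$ the set of cells that it meets. Any two cells of $U$ lie on a line with slope in $D$; in particular no two lie on a vertical line, and $U$ determines at most $R$ slopes. If $|U|=1$, then $|Q|\le c\le k$. If $|U|\ge2$ and $U$ is collinear, its line $L$ belongs to $\mathcal L$ and $Q\subset V_L$. By \eqref{eq:blowup} the labels of distinct vertices of $Q$ are adjacent in $H$, hence distinct, so $|Q|\le\omega(H)=k$. If $U$ is not collinear, Lemma~\ref{lem:dir} gives $|U|\le2R-1$, and $|Q|\le(2R-1)c\le k$ by \eqref{eq:c}.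

For the order, note that $t\le128r^2\ln(2m)$, and that $\ln(2m)\le\ln(4\sqrt k)\le\ln k$ by \eqref{eq:m} and $k\ge16$. So $t^2\le2^{14}r^4(\ln k)^2$. By \eqref{eq:p}, \eqref{eq:c} and $m^3\le8k^{3/2}$,
\[
N=\frac{(pc)^2}c\le\frac{36\,t^2m^4}c\le36\cdot2^{19}r^3\,t^2m^3\le36\cdot2^{36}\,r^7k^{3/2}(\ln k)^2\le2^{42}r^7k^{3/2}(\ln k)^2 .\qedhere
\]
\end{proof}

\section{Every dense set contains $K_k$}\label{sec:dense}

Call $W\subset V$ \emph{dense} if $|W|\ge N/r$. Theorem~\ref{thm:main} follows from Proposition~\ref{prop:free} and the next statement.

\begin{proposition}\label{prop:dense}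
With positive probability, every dense set $W$ induces a subgraph of $G$ containing $K_k$.
\end{proposition}

\subsection*{Dead labels}
Given $W$ and $L\in\mathcal L$, a label $g\in V(H)$ is \emph{dead} on $L$ if no vertex of $W\cap V_L$ has label $g$ on $L$. Suppose some line $L$ has fewer than $m/2$ dead labels. By Proposition~\ref{prop:base}(ii), $H$ has a $K_k$ with no dead label. Choose for each of its vertices a vertex of $W\cap V_L$ with that label; by \eqref{eq:blowup} these $k$ vertices form a clique. Say that $W$ \emph{fails} if every line of $\mathcal L$ has at least $m/2$ dead labels. It suffices to show that with positive probability no dense set fails.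

The count in Section~\ref{sec:count} charged $\exp(-\Omega(t))$ for each dead label. This is too optimistic. If $W$ is a union of cells, the $t$ cells in the slots $I_j$ all miss $W$ with probability roughly $(1-1/r)^t$, and then the $c$ labels of $P_j$ may die together. So $m/2$ labels may die at a price of only $\exp(-O(tm/c))$ per line, which cannot beat a union bound over $2^{p^2c}$ sets. But whether a piece lands on poor cells depends only on which cells hold a substantial part of $W$, and for this there are only $2^{p^2}$ possibilities: the factor $c$ is lost on both sides. We therefore split failure into two events, one for each random stage, and give each its own union bound.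

\subsection*{Rich cells, good lines, bad pieces}
Let $W$ be dense. A cell is \emph{rich} if it contains at least $c/(2r)$ elements of $W$; let $Z$ be the set of rich cells. Then $p^2c/r\le|W|\le|Z|c+p^2c/(2r)$, so $|Z|\ge p^2/(2r)$. A line $L\in\mathcal L$ is \emph{good} if $|L\cap Z|\ge p/(4r)$. For a fixed slope in $D$ the $p$ lines of that slope partition the cells; if $\gamma$ of them are good, then $p^2/(2r)\le|Z|\le\gamma p+p\cdot p/(4r)$, so $\gamma\ge p/(4r)$. Hence there are at least $M/(4r)$ good lines.

An index $j\in[\nu]$, or the piece $P_j$, is \emph{bad} on $L$ if fewer than $t/(8r)$ of the $t$ cells in $\pi_L^{-1}(I_j)$ are rich; on a good line this is at most half of the expected number. Put $\beta=\lceil m/(4c)\rceil$ and $\lambda=\lceil m/4\rceil$, and define two events: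
\begin{itemize}
\item $E_1(L)$: at least $\beta$ indices are bad on $L$;
\item $E_2(L)$: there is a set $\Lambda$ of $\lambda$ labels, all dead on $L$, such that $j(g)$ is not bad on $L$ for each $g\in\Lambda$.
\end{itemize}
Suppose $L$ has at least $m/2$ dead labels and $E_1(L)$ does not hold. Then at most $\beta-1<m/(4c)$ pieces are bad, and they contain fewer than $m/4$ labels. So more than $m/4$, hence at least $\lambda$, dead labels $g$ have $j(g)$ not bad, and $E_2(L)$ holds. Consequently, if a dense $W$ fails, each good line satisfies $E_1$ or $E_2$, and one of the following holds: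
\begin{itemize}
\item[(I)] $E_1(L)$ holds for at least $M/(8r)$ good lines $L$;
\item[(II)] $E_2(L)$ holds for at least $M/(8r)$ good lines $L$.
\end{itemize}
Goodness and $E_1(L)$ depend on $W$ only through $Z$.

\subsection*{One line, first stage}
We need a lower tail bound for sampling without replacement. Let $X$ be the number of marked elements in a uniformly random $n$-subset of a finite set in which a fraction $\eta$ of the elements is marked, and let $\mu=\eta n$ be its mean. Then
\begin{equation}\label{eq:chernoff}
\Pr(X\le\mu/2)\le e^{-\mu/8}.
\end{equation}
Indeed, by Hoeffding's comparison theorem \cite[Theorem 4]{hoeffding}, $\mathbb E f(X)\le\mathbb E f(Y)$ for every continuous convex $f$, where $Y$ is binomial with parameters $n$ and $\eta$. With $f(x)=2^{-x}$ this gives $\mathbb E\,2^{-X}\le(1-\eta/2)^n\le e^{-\mu/2}$, and Markov's inequality yields $\Pr(X\le\mu/2)\le2^{\mu/2}e^{-\mu/2}\le e^{-\mu/8}$, since $\ln2<\frac34$.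

\begin{lemma}\label{lem:E1}
Fix $Z$ and a good line $L$. Then $\Pr(E_1(L))\le\exp\big(-\frac{tm}{256\,cr}\big)$.
\end{lemma}

\begin{proof}
Let $J\subset[\nu]$ with $|J|=\beta$. The set $\pi_L^{-1}(\bigcup_{j\in J}I_j)$ is a uniformly random $t\beta$-subset of $L$. The number $X$ of its rich cells has mean $\mu\ge t\beta/(4r)$, as $L$ is good. If all $j\in J$ are bad, then $X<t\beta/(8r)\le\mu/2$, which by \eqref{eq:chernoff} has probability at most $\exp(-t\beta/(32r))$. There are at most $\nu^\beta$ sets $J$. Since $\nu\le3m^2\le(2m)^2$ and $r\ge2$, we have $t\ge128r\ln(2m)\ge64r\ln\nu$, that is, $\nu\le\exp(t/(64r))$. Therefore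
\[
\Pr(E_1(L))\le\nu^\beta\exp\Big(-\frac{t\beta}{32r}\Big)\le\exp\Big(-\frac{t\beta}{64r}\Big)\le\exp\Big(-\frac{tm}{256\,cr}\Big).\qedhere
\]
\end{proof}

\subsection*{One line, second stage}
A piece that is not bad occupies many rich cells, and in each of them the random matching is unlikely to keep several of its labels away from $W$. Here every dead label does cost $\exp(-\Omega(t))$.

\begin{lemma}\label{lem:E2}
Fix $W$ and $L\in\mathcal L$. Then $\Pr(E_2(L))\le\exp\big(-\frac{tm}{128r^2}\big)$.
\end{lemma}

\begin{proof}
Condition on $\pi_L$; this determines the bad indices. Fix a set $\Lambda$ of $\lambda$ labels with no $j(g)$ bad, and put $\Lambda_j=\{g\in\Lambda:j(g)=j\}\subset P_j$ and $d_j=|\Lambda_j|$, so $\sum_jd_j=\lambda$. Let $d_j>0$ and let $z\in\pi_L^{-1}(I_j)$ be rich; there are at least $t/(8r)$ such $z$. The map $\psi_{L,z}:[c]\to P_j$ is a uniformly random bijection, so $\psi_{L,z}^{-1}(\Lambda_j)$ is a uniformly random $d_j$-subset of $[c]$. If all labels of $\Lambda$ are dead, this subset avoids $\{i:(z,i)\in W\}$, a set of size $w\ge c/(2r)$. The probability of that is zero if $d_j>c-w$, and otherwise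
\[
\frac{\binom{c-w}{d_j}}{\binom c{d_j}}=\prod_{i=0}^{d_j-1}\Big(1-\frac w{c-i}\Big)\le\Big(1-\frac wc\Big)^{d_j}\le\exp\Big(-\frac{d_j}{2r}\Big).
\]
The sets $I_j$ are disjoint, so all cells $z$ used are distinct and the maps $\psi_{L,z}$ are independent. Hence all of $\Lambda$ is dead with probability at most $\prod_j\exp\big(-\frac{d_j}{2r}\cdot\frac t{8r}\big)=\exp\big(-\frac{\lambda t}{16r^2}\big)$. There are at most $|V(H)|^\lambda$ sets $\Lambda$. Since $|V(H)|\le(2m)^2$, we have $t\ge64r^2\ln(2m)\ge32r^2\ln|V(H)|$; this inequality fixed the choice of $t$. Therefore
\[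
\Pr(E_2(L)\mid\pi_L)\le|V(H)|^\lambda\exp\Big(-\frac{\lambda t}{16r^2}\Big)\le\exp\Big(-\frac{\lambda t}{32r^2}\Big)\le\exp\Big(-\frac{tm}{128r^2}\Big),
\]
and averaging over $\pi_L$ finishes the proof.
\end{proof}

\subsection*{The two union bounds}

\begin{proof}[Proof of Proposition~\ref{prop:dense}]
The random choices for different lines are independent, so for fixed $Z$ the events $E_1(L)$ are independent, and for fixed $W$ so are the events $E_2(L)$.

If (I) holds for some dense $W$, there are a set $Z$ of cells and a set $\mathcal L'$ of at least $M/(8r)$ lines, good for $Z$, on all of which $E_1$ holds. There are at most $2^{p^2}$ choices of $Z$ and $2^M$ choices of $\mathcal L'$. By Lemma~\ref{lem:E1}, $M=Rp$ and \eqref{eq:p}, a fixed pair has probability at most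
\[
\exp\Big(-\frac{tm}{256\,cr}\cdot\frac{Rp}{8r}\Big)=\exp\Big(-\frac{tmR\cdot p}{2048\,cr^2}\Big)\le\exp(-2rp^2)\le\exp(-(p^2+M)),
\]
where the last step uses $M\le p^2$. So (I) holds for some dense $W$ with probability at most $(2/e)^{p^2+M}$.

If (II) holds for some dense $W$, there are a set $W$ and a set $\mathcal L'$ of at least $M/(8r)$ lines on all of which $E_2$ holds. There are at most $2^{p^2c}$ choices of $W$ and $2^M$ choices of $\mathcal L'$. By Lemma~\ref{lem:E2} and \eqref{eq:p}, a fixed pair has probability at most
\[
\exp\Big(-\frac{tm}{128r^2}\cdot\frac{Rp}{8r}\Big)=\exp\Big(-\frac{tmR\cdot p}{1024\,r^3}\Big)\le\exp(-4p^2c)\le\exp(-(p^2c+M)),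
\]
using $M\le p^2\le p^2c$. So (II) holds for some dense $W$ with probability at most $(2/e)^{p^2c+M}$.

Both exponents are at least $p^2\ge4$, and $(2/e)^4<\frac12$. So with positive probability neither (I) nor (II) holds for any dense $W$. For such an outcome no dense set fails, and every dense set contains $K_k$.
\end{proof}

An outcome as in Proposition~\ref{prop:dense} is, by Proposition~\ref{prop:free}, a $K_{k+1}$-free graph on $N\le2^{42}r^7k^{3/2}(\ln k)^2$ vertices in which every set of at least $N/r$ vertices contains $K_k$. Hence $CP_1(1/r,k)\le N$, which proves Theorem~\ref{thm:main}.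

\begin{thebibliography}{9}

\bibitem{hoeffding}
Hoeffding, J. Amer. Statist. Assoc. 58 (1963).

\bibitem{folkman}
\emph{Vertex Folkman numbers and the minimum degree of minimal Ramsey graphs}, \texttt{http://page.mi.fu-berlin.de/szabo/PDF/folkman.pdf}.

\end{thebibliography}
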